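\title{Dimension-free concentration between the exponential and the Gaussian profile}

\begin{abstract}
Let $1<p<2$. We prove that a Borel probability measure $\mu$ on $\mathbb{R}^d$ satisfies dimension-free concentration for Euclidean enlargements with a profile $e^{-a[r-r_0]_+^p}$ if and only if it satisfies the transport-entropy inequality with cost $\min(D^2|x-y|^2,D^p|x-y|^p)$ for some $D>0$. The constants are explicit and do not depend on $p$, $d$ or $\mu$. Both properties are equivalent to a third one that involves no product measure: the Poincar\'e inequality together with the bound $\mu(A_r^c)\le Ke^{-br^p}\mu(A^c)$ for sets with $\mu(A)\ge\frac12$. To transport a measure $\nu$ onto $\mu$, we move the part of $\nu$ with density about $e^k$ by a distance of order $k^{1/p}$ onto a measure of bounded density, and we treat measures of bounded density with the Poincar\'e inequality. The method also gives a version for general profiles, a two-level concentration inequality, and a description of the cases $p\le1$ and $p>2$.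
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Concentration and transport}

Throughout, $\mu$ is a Borel probability measure on $\mathbb{R}^d$ and $|\cdot|$ is the Euclidean norm. Nothing else is assumed about $\mu$: it need not have a density or any moment. For $n\ge1$ we equip $(\mathbb{R}^d)^n$ with the product measure $\mu^n$ and the distance $d_2(x,y)=\big(\sum_{i=1}^n|x_i-y_i|^2\big)^{1/2}$. For a nonempty set $A\subset(\mathbb{R}^d)^n$ and $r\ge0$, let $A_r=\{x: d_2(x,A)\le r\}$ be the closed enlargement of $A$. We write $A^c$ for the complement of $A$, and $A_r^c=(A_r)^c$.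

\begin{definition}\label{def:conc}
Let $\alpha:[0,\infty)\to[0,1]$. The measure $\mu$ satisfies \emph{dimension-free concentration with profile $\alpha$} if for every $n\ge1$, every Borel set $A\subset(\mathbb{R}^d)^n$ with $\mu^n(A)\ge\frac12$ and every $r\ge0$,
\[
\mu^n(A_r)\ge1-\alpha(r).
\]
\end{definition}

The point of the definition is that one function $\alpha$ serves all $n$, although the typical distance between two points of $(\mathbb{R}^d)^n$ grows like $\sqrt n$. Two tests show which profiles can occur. Let $d=1$ and let $\Phi$ be the standard normal distribution function. For $n=1$ and $A=(-\infty,m]$, with $m$ a median of $\mu$, we get $\alpha(r)\ge\mu((m+r,\infty))$: the profile is at least the tail of $\mu$. If $\mu$ has variance $\sigma^2\in(0,\infty)$, take the half-space $A=\{\sum_ix_i\le m_n\}$, with $m_n$ a median of $\sum_ix_i$. Then $A_r=\{\sum_ix_i\le m_n+r\sqrt n\}$, and the central limit theorem gives $\alpha(r)\ge1-\Phi(r/\sigma)$: the profile is at least a Gaussian tail. In the first test a single coordinate moves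 far; in the second, all coordinates move a little.

For a Borel probability measure $\nu$ on $\mathbb{R}^d$, the \emph{relative entropy} is $H(\nu|\mu)=\int\log\frac{d\nu}{d\mu}\,d\nu$ if $\nu\ll\mu$, and $H(\nu|\mu)=+\infty$ otherwise. If $\nu=h\mu$, then
\[
H(\nu|\mu)=\int\varphi(h)\,d\mu,\qquad \varphi(t)=t\log t-t+1\ge0,
\]
because $\int(1-h)\,d\mu=0$. A \emph{coupling} of $(\nu,\mu)$ is a pair of random variables $(X,Y)$ with $X\sim\nu$ and $Y\sim\mu$. For a nondecreasing function $\psi:[0,\infty)\to[0,\infty)$, the \emph{transport cost} is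
\[
\mathcal{T}_\psi(\nu,\mu)=\inf\mathbb{E}\,\psi(|X-Y|),
\]
the infimum running over all couplings of $(\nu,\mu)$. For $\psi(u)=u^2$ it is written $W_2^2(\nu,\mu)$. A \emph{transport inequality} bounds $\mathcal{T}_\psi(\nu,\mu)$ by $H(\nu|\mu)$ for all $\nu$.

Consider the profiles
\[
\alpha_p(r)=e^{-a[r-r_0]_+^p},\qquad a>0,\ r_0\ge0 .
\]
Two cases are known. Dimension-free concentration with a Gaussian profile $\alpha_2$ is equivalent to Talagrand's inequality $\mathbf{T}_2$, that is, $W_2^2(\nu,\mu)\le C\,H(\nu|\mu)$ for all $\nu$. Dimension-free concentration with an exponential profile $\alpha_1$ is equivalent to the Poincar\'e inequality, which, by a result of Bobkov, Gentil and Ledoux, is equivalent to the transport inequality with cost $\min(D|x-y|,D^2|x-y|^2)$ for some $D>0$. The problem of finding a functional inequality equivalent to dimension-free concentration with profile $\alpha_p$ for $1<p<2$ is posed in \cite{TICM}, with the conjecture, suggested by the two extreme cases, that the answer is a transport inequality with a cost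 of the form $\min(|x-y|^2,|x-y|^p)$. Put
\[
\psi_p(u)=\min(u^2,u^p).
\]
The precise question is this: \emph{for $p\in(1,2)$, does $\mu$ satisfy dimension-free concentration with profile $\alpha_p$ for some $a>0$, $r_0\ge0$ if and only if there is $D>0$ such that $\inf\mathbb{E}\,\psi_p(D|X-Y|)\le H(\nu|\mu)$ for all $\nu$?}

Translations show why neither power can serve alone. If $\nu$ is the translate of $\mu$ by $m\in\mathbb{R}$, Jensen's inequality gives $\mathbb{E}|X-Y|^q\ge|m|^q$ for every coupling and every $q\ge1$. For the standard Gaussian measure the entropy of the translate is $m^2/2$, so the cost $(Du)^p$ with $p<2$ is too large at small distances. For the measure with density proportional to $e^{-|x|^p}$ the entropy of the translate is $\mathbb{E}(|Y+m|^p-|Y|^p)\le2|m|^p+\mathbb{E}|Y|^p$, so the cost $(Du)^2$ is too large at large distances. The cost $\psi_p$ is quadratic up to distance $1$ and grows like $u^p$ beyond.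

\subsection{Results}

Let $\mathcal{C}$ be the set of bounded $C^2$ functions on $\mathbb{R}^d$ with bounded first and second derivatives. We say that $\mu$ satisfies the \emph{Poincar\'e inequality with constant $C_P$} if $\operatorname{Var}_\mu(f)\le C_P\int|\nabla f|^2\,d\mu$ for all $f\in\mathcal{C}$. The constant may always be increased, so we take $C_P>0$. For $\gamma:[0,\infty)\to[0,\infty)$, we say that $\mu$ satisfies \emph{relative concentration with profile $\gamma$} if
\begin{equation}\label{eq:rel}
\mu(A_r^c)\le\gamma(r)\,\mu(A^c)\qquad\text{for all $r\ge0$ and all Borel $A\subset\mathbb{R}^d$ with $\mu(A)\ge\tfrac12$.}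
\end{equation}
The factor $\mu(A^c)$ on the right makes \eqref{eq:rel} informative however small $A^c$ is.

The answer to the question is yes.

\begin{theorem}\label{thm:main}
Let $p\in[1,2]$. The following are equivalent.
\begin{enumerate}
\item[(i)] $\mu$ satisfies dimension-free concentration with profile $e^{-a[r-r_0]_+^p}$ for some $a>0$, $r_0\ge0$.
\item[(ii)] There is $D>0$ such that $\inf\mathbb{E}\,\psi_p(D|X-Y|)\le H(\nu|\mu)$ for all $\nu$, the infimum running over all couplings $(X,Y)$ of $(\nu,\mu)$.
\item[(iii)] $\mu$ satisfies a Poincar\'e inequality, and relative concentration with profile $Ke^{-br^p}$ for some $K\ge1$, $b>0$.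
\end{enumerate}
Moreover, \textup{(ii)} with $D$ implies \textup{(i)} with $a=D^p/2$ and $r_0=1/D$, and \textup{(i)} with $(a,r_0)$ implies \textup{(ii)} with
\[
D=\frac1{140R},\qquad R=r_0+(6/a)^{1/p}.
\]
\end{theorem}

The length $R$ is the radius at which the profile takes the value $e^{-6}$. The values $a=D^p/2$ and $r_0=1/D$ give $R=(1+12^{1/p})/D\le13/D$. Hence the two quantitative implications are inverse to each other up to a universal factor: going from (ii) to (i) and back divides $D$ by at most $13\cdot140=1820$, whatever $p$, $d$ and $\mu$. For $p=2$, condition (ii) is $\mathbf{T}_2$ with $C=D^{-2}$.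

The power function plays no special role in the qualitative statement.

\begin{theorem}\label{thm:general}
Let $\theta:[0,\infty)\to[0,\infty)$ be continuous, nondecreasing and unbounded, with $\theta(0)=0$ and $v\mapsto\theta(\sqrt v)$ concave. Put $\psi(u)=\min(u^2,\theta(u))$. The following are equivalent.
\begin{enumerate}
\item[(i$_\theta$)] $\mu$ satisfies dimension-free concentration with profile $\min(1,Ke^{-a\theta(r)})$ for some $K\ge1$, $a>0$.
\item[(ii$_\theta$)] There is $b>0$ such that $b\,\mathcal{T}_\psi(\nu,\mu)\le H(\nu|\mu)$ for all $\nu$.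
\item[(iii$_\theta$)] $\mu$ satisfies a Poincar\'e inequality, and relative concentration with profile $Ke^{-a\theta(r)}$ for some $K\ge1$, $a>0$.
\end{enumerate}
\end{theorem}

The functions $\theta(u)=u^p$ with $0<p\le2$ and $\theta(u)=\log(1+u^2)$ satisfy the hypotheses. The next result shows that concentration for Euclidean enlargements improves itself. For $q\ge1$ let $B_q=\{z\in(\mathbb{R}^d)^n:\sum_i|z_i|^q\le1\}$.

\begin{theorem}\label{thm:twolevel}
Let $p\in[1,2]$, suppose that condition \textup{(i)} of Theorem~\ref{thm:main} holds with $(a,r_0)$, and let $D=1/(140R)$ be as in that theorem. Then for all $n\ge1$, all closed $A\subset(\mathbb{R}^d)^n$ with $\mu^n(A)\ge\frac12$ and all $s>0$,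
\[
\mu^n\Big(A+\frac{\sqrt s}{D}B_2+\frac{s^{1/p}}{D}B_p\Big)\ge1-e^{-s/2}.
\]
\end{theorem}

Since $B_p\subset B_2$, the set in Theorem~\ref{thm:twolevel} lies in $A_r$ with $r=(\sqrt s+s^{1/p})/D$. For $p<2$ and large $n$ the set $B_p$ is much thinner than $B_2$ in some directions: a point of $B_2$ with $|z_i|=n^{-1/2}$ for all $i$ has $\big(\sum_i|z_i|^p\big)^{1/p}=n^{1/p-1/2}$. Finally, exponents outside $[1,2]$ give no further class of measures.

\begin{theorem}\label{thm:range}
For $p\in(0,1]$, dimension-free concentration with profile $e^{-a[r-r_0]_+^p}$ for some $a>0$, $r_0\ge0$ is equivalent to the Poincar\'e inequality. For $p>2$ it holds only for Dirac masses.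
\end{theorem}

\subsection{Plan of the proof}

The known equivalences recalled above are not used; the proofs rest on the classical limit theorems, Kantorovich duality and the max-flow min-cut theorem. The implication (ii)$\Rightarrow$(i) follows by tensorizing the dual form of (ii) (Section~\ref{sec:tensor}). For (i)$\Rightarrow$(iii) we apply Definition~\ref{def:conc} to two families of sets, sublevel sets of normalized sums and product sets $A^n$ with $n\approx1/\mu(A^c)$ (Section~\ref{sec:twotests}). The main work is (iii)$\Rightarrow$(ii): the Poincar\'e inequality controls $W_2$ for densities close to $1$ in $L^2(\mu)$ (Section~\ref{sec:poincare}), and relative concentration reduces an arbitrary density to such a density (Section~\ref{sec:flatten}). Section~\ref{sec:proofs} assembles the theorems. We begin with an example.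

\section{An example: the exponential measure}\label{sec:example}

Let $d=1$, $p=1$ and $\mu(dx)=e^{-x}\mathbf{1}_{\{x\ge0\}}\,dx$. This measure satisfies the Poincar\'e inequality with $C_P=4$: for $f\in\mathcal{C}$ and $g=f-f(0)$, integration by parts gives $\int g^2\,d\mu=2\int gg'\,d\mu\le2\big(\int g^2\,d\mu\big)^{1/2}\big(\int g'^2\,d\mu\big)^{1/2}$, so $\operatorname{Var}_\mu(f)\le\int g^2\,d\mu\le4\int f'^2\,d\mu$. Proposition~\ref{prop:chi2} below then gives
\begin{equation}\label{eq:exchi}
W_2^2(h\mu,\mu)\le16\int(h-1)^2\,d\mu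
\end{equation}
for every probability density $h$. For half-lines $A=(-\infty,t]$ with $t\ge\log2$ we have $\mu(A_r^c)=e^{-r}\mu(A^c)$, which is \eqref{eq:rel} with equality for $\gamma(r)=e^{-r}$.

For $L\ge0$ let $\mu_L$ be the translate of $\mu$ by $L$; its density with respect to $\mu$ is $e^L\mathbf{1}_{[L,\infty)}$. Fix $2\le k\le L$, put $m=e^{k-L}$, and consider
\[
\nu=(1-m)\mu+m\mu_L=h\mu,\qquad h=1-m+e^k\mathbf{1}_{[L,\infty)} .
\]
A mass $m$ sits at distance $L$, with density about $e^k$. Its entropy $H=H(\nu|\mu)$ is of order $mk$: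
\[
m(k-1)\le H\le2m(k+1).
\]
Indeed, $\varphi$ is nonnegative and increasing on $[1,\infty)$, so $H\ge e^{-L}\varphi(e^k)\ge m(k-1)$; and $\log h\le0$ on $[0,L)$, so $H\le\nu([L,\infty))\log(1+e^k)\le(e^{-L}+m)(k+1)$. We want to transport $\nu$ onto $\mu$ at a $\psi_1$-cost of order $mk$.

Two direct attempts fail. Translating $m\mu_L$ back onto $m\mu$ costs $m\psi_1(L)=mL$, which is too much when $L$ is much larger than $k$. Applying \eqref{eq:exchi} to $h$ gives the bound $16m^2(e^L-1)\ge16m(e^k-1)$, which is too much when $k$ is large. The second failure is not only a defect of \eqref{eq:exchi}: for $L=k$ we have $\nu=\mu_k$, $H=k$ and $W_2^2(\nu,\mu)\ge k^2$.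

The two attempts succeed together. Translate $m\mu_L$ to the left by $k$ only. This costs $m\psi_1(k)=mk$ and produces $m\mu_{L-k}$, which has density $me^{L-k}=1$ on $[L-k,\infty)$. The new measure $\nu'=(1-m)\mu+m\mu_{L-k}=h'\mu$ has
\[
\int(h'-1)^2\,d\mu=m^2(e^{L-k}-1)\le m,
\]
so $W_2^2(\nu',\mu)\le16m$ by \eqref{eq:exchi}. Composing the two moves costs a factor $4$ (Lemma~\ref{lem:triangle}), and $\psi_1(u)\le u^2$. Hence $\mathcal{T}_{\psi_1}(\nu,\mu)\le4mk+64m\le36mk\le72H$.

The mechanism is a balance. Mass at density $e^k$ contributes $k$ per unit mass to the entropy. Under relative concentration with profile $e^{-r^p}$, a displacement of order $k^{1/p}$ dilutes this mass by the factor $e^k$, and it costs $(k^{1/p})^p=k$ per unit mass. Three things change in the general case.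

First, all levels $k=1,2,\dots$ occur at once, and their images may overlap, so the densities after the move must be summable in $k$. In the example we can translate by $\min(2k,L)$ at the price of a factor $2$; the resulting density is $e^{-k}$ if $2k\le L$ and $m$ otherwise. A bound of the form $2m_k+e^{-k}$, where $m_k$ is the mass at level $k$, will appear in Section~\ref{sec:flatten}; it is summable because $\sum_km_k\le1$. Second, translations do not respect a general $\mu$; they are replaced by a matching theorem. Third, the matching theorem requires that \emph{every} small set expand by a definite factor under enlargement, and this is what \eqref{eq:rel} provides.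

\begin{remark}\label{rem:indep}
For $p>1$ neither condition in (iii) implies the other. The exponential measure satisfies the Poincar\'e inequality, but half-lines show that relative concentration with profile $Ke^{-br^p}$ fails for large $r$. The measure $\mu=\frac12(\delta_0+\delta_1)$ on $\mathbb{R}$ satisfies relative concentration with profile $e^{1-r^p}$, since $\mu(A_r^c)=0$ for $r\ge1$. It violates the Poincar\'e inequality (take $f(0)\ne f(1)$ and $f'(0)=f'(1)=0$), and it violates (ii): for $\nu=(\frac12+\varepsilon)\delta_0+(\frac12-\varepsilon)\delta_1$ every coupling costs at least $\varepsilon\psi_p(D)$, whereas $H(\nu|\mu)\le\log\int h^2\,d\mu\le4\varepsilon^2$ by Jensen's inequality. For $p=1$ the second condition in (iii) follows from the first (Proposition~\ref{prop:exp}).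
\end{remark}

\section{Preliminaries}\label{sec:prelim}

\subsection{Admissible costs}

Call $\psi:[0,\infty)\to[0,\infty)$ \emph{admissible} if it is continuous and nondecreasing, $\psi(0)=0$, and $v\mapsto\psi(\sqrt v)$ is concave. A minimum of two admissible functions is admissible, so $u\mapsto\psi_p(Du)$ is admissible for $0<p\le2$ and $D>0$, and so is the cost $\psi$ of Theorem~\ref{thm:general}. If $\xi$ is concave on $[0,\infty)$ with $\xi(0)=0$, then $\xi(\lambda v)\ge\lambda\xi(v)$ for $\lambda\in[0,1]$. For $\xi(v)=\psi(\sqrt v)$ this gives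
\begin{equation}\label{eq:adm}
\psi(tu)\le t^2\psi(u)\quad(t\ge1),\qquad\sum_{i=1}^n\psi(u_i)\ge\psi\Big(\Big(\sum_{i=1}^nu_i^2\Big)^{1/2}\Big);
\end{equation}
for the second inequality, put $v=\sum_iu_i^2>0$ and add the bounds $\xi(u_i^2)\ge(u_i^2/v)\,\xi(v)$.

\begin{lemma}\label{lem:triangle}
If $\psi$ is admissible, then $\mathcal{T}_\psi(\nu,\mu)\le4\,\mathcal{T}_\psi(\nu,\nu')+4\,\mathcal{T}_\psi(\nu',\mu)$ for all Borel probability measures $\nu,\nu',\mu$ on $\mathbb{R}^d$.
\end{lemma}

\begin{proof}
Let $\pi_1$ and $\pi_2$ be the laws of couplings of $(\nu,\nu')$ and $(\nu',\mu)$. Disintegrate them along $\nu'$: $\pi_1(dx,dx')=\nu'(dx')P_1(x',dx)$ and $\pi_2(dx',dy)=\nu'(dx')P_2(x',dy)$. Let $(X,X',Y)$ have law $\nu'(dx')P_1(x',dx)P_2(x',dy)$. Then $(X,X')\sim\pi_1$, $(X',Y)\sim\pi_2$, and $(X,Y)$ is a coupling of $(\nu,\mu)$. Since $|X-Y|\le2\max(|X-X'|,|X'-Y|)$, monotonicity and \eqref{eq:adm} give $\psi(|X-Y|)\le4\psi(|X-X'|)+4\psi(|X'-Y|)$. Take expectations and the infimum over $\pi_1$ and $\pi_2$.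
\end{proof}

\subsection{Semicontinuity and Lipschitz test functions}

A function $g$ is \emph{upper semicontinuous} (usc) if $\limsup_{z'\to z}g(z')\le g(z)$ for all $z$. Such functions are Borel. Sums of two usc functions, infima of arbitrary families of usc functions, and indicators of closed sets are usc. The \emph{reverse Fatou lemma} states that $\limsup_j\int g_j\,d\mu\le\int\limsup_jg_j\,d\mu$ when the $g_j$ are uniformly bounded.

We shall apply the Poincar\'e inequality to Lipschitz functions. Since $\mu$ may be singular, the gradient of such a function need not exist $\mu$-almost everywhere. The following lemma replaces it by a usc bound on the local Lipschitz constant.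

\begin{lemma}\label{lem:lip}
Suppose that $\mu$ satisfies the Poincar\'e inequality with constant $C_P$. Let $u:\mathbb{R}^d\to\mathbb{R}$ be bounded and let $g:\mathbb{R}^d\to[0,\infty)$ be bounded and usc. Assume that $|u(x)-u(x')|\le(\sup_Bg)\,|x-x'|$ for every open ball $B$ and all $x,x'\in B$. Then $\operatorname{Var}_\mu(u)\le C_P\int g^2\,d\mu$.
\end{lemma}

\begin{proof}
Let $u_\varepsilon=u*\eta_\varepsilon$, where $\eta_\varepsilon$ is a smooth probability density supported in the ball $B(0,\varepsilon)$. The derivatives of $u_\varepsilon$ are convolutions of the bounded function $u$ with derivatives of $\eta_\varepsilon$, so $u_\varepsilon\in\mathcal{C}$. Since $u$ is Lipschitz with constant $\sup g$, $u_\varepsilon\to u$ uniformly, and so $\operatorname{Var}_\mu(u_\varepsilon)\to\operatorname{Var}_\mu(u)$. For $|w|<\varepsilon$,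
\[
|u_\varepsilon(z+w)-u_\varepsilon(z)|\le\int|u(z+w-y)-u(z-y)|\,\eta_\varepsilon(y)\,dy\le|w|\sup_{B(z,2\varepsilon)}g .
\]
Hence $|\nabla u_\varepsilon(z)|\le\sup_{B(z,2\varepsilon)}g$, and $\limsup_{\varepsilon\to0}|\nabla u_\varepsilon(z)|\le g(z)$ because $g$ is usc. Apply the Poincar\'e inequality to $u_{1/j}$ and the reverse Fatou lemma.
\end{proof}

\subsection{A Gaussian tail bound}

For $t\ge0$, integrating the Gaussian density over $[t,t+1]$ and using $(t+1)^2/2\le t^2+1$ and $\sqrt{2\pi}<e$, we get
\begin{equation}\label{eq:tail}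
1-\Phi(t)\ge\frac{e^{-(t+1)^2/2}}{\sqrt{2\pi}}>e^{-t^2-2}.
\end{equation}

\section{From transport to concentration}\label{sec:tensor}

A transport inequality for $\mu$ with cost $\psi$ has a dual form, an exponential moment bound for an infimum convolution, which passes to $\mu^n$ with the cost $\sum_i\psi(|x_i-y_i|)$. For nonempty $U\subset(\mathbb{R}^d)^n$ put
\[
c^n(x,U)=\inf_{y\in U}\sum_{i=1}^n\psi(|x_i-y_i|).
\]

\begin{proposition}\label{prop:tensor}
Let $\psi$ be admissible, and suppose that $\mathcal{T}_\psi(\nu,\mu)\le H(\nu|\mu)$ for all $\nu$. Let $n\ge1$.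
\begin{enumerate}
\item[(a)] For every open $U\subset(\mathbb{R}^d)^n$ with $\mu^n(U)\ge\frac12$ and every $s>0$, $\ \mu^n\big(c^n(\cdot,U)\ge s\big)\le e^{-s/2}$.
\item[(b)] For every Borel $A\subset(\mathbb{R}^d)^n$ with $\mu^n(A)\ge\frac12$ and every $r\ge0$, $\ \mu^n(A_r^c)\le e^{-\psi(r)/2}$.
\end{enumerate}
\end{proposition}

\begin{proof}
For a bounded usc function $f$ on $(\mathbb{R}^d)^n$ let
\[
Q^{n}f(x)=\inf_y\Big\{f(y)+\sum_{i=1}^n\psi(|x_i-y_i|)\Big\}.
\]
Then $\inf f\le Q^nf\le f$, and $Q^nf$ is usc as an infimum of continuous functions of $x$. We work with usc functions because this class is stable under the two operations used below, partial infimum and partial integration, so that no measurability question arises. We claim that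
\begin{equation}\label{eq:dual}
\int e^{Q^nf}\,d\mu^n\le e^{\int f\,d\mu^n}.
\end{equation}

\emph{The case $n=1$.} Since $Q^1f(x)-f(y)\le\psi(|x-y|)$, every coupling of $(\nu,\mu)$ satisfies $\int Q^1f\,d\nu-\int f\,d\mu\le\mathbb{E}\,\psi(|X-Y|)$, and so $\int Q^1f\,d\nu-\int f\,d\mu\le H(\nu|\mu)$. Take $\nu=Z^{-1}e^{Q^1f}\mu$ with $Z=\int e^{Q^1f}\,d\mu$. Then $H(\nu|\mu)=\int Q^1f\,d\nu-\log Z$, and therefore $\log Z\le\int f\,d\mu$.

\emph{Induction on $n$.} Write $x=(x',x_n)$, $y=(y',y_n)$, and define
\[
g_{x_n}(y')=\inf_{y_n}\{f(y',y_n)+\psi(|x_n-y_n|)\},\qquad\bar f(y_n)=\int f(y',y_n)\,d\mu^{n-1}(y').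
\]
The function $g_{x_n}$ is bounded, and usc as an infimum of usc functions; $\bar f$ is bounded, and usc by the reverse Fatou lemma. Taking the infimum first in $y_n$ and then in $y'$ gives $Q^nf(x',x_n)=Q^{n-1}g_{x_n}(x')$. For each $y_n$ we have $\int g_{x_n}\,d\mu^{n-1}\le\bar f(y_n)+\psi(|x_n-y_n|)$, so $\int g_{x_n}\,d\mu^{n-1}\le Q^1\bar f(x_n)$. By the induction hypothesis, $\int e^{Q^nf(x',x_n)}\,d\mu^{n-1}(x')\le e^{Q^1\bar f(x_n)}$ for each $x_n$. Integrating in $x_n$ and using the case $n=1$,
\[
\int e^{Q^nf}\,d\mu^n\le\int e^{Q^1\bar f}\,d\mu\le e^{\int\bar f\,d\mu}=e^{\int f\,d\mu^n}.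
\]

\emph{Proof of \textup{(a)}.} Let $f=s\mathbf{1}_{U^c}$, which is usc because $U$ is open. Then $\int f\,d\mu^n\le s/2$. In the infimum defining $Q^nf(x)$, a point $y\in U$ contributes at least $c^n(x,U)$ and a point $y\notin U$ at least $s$, so $Q^nf\ge s$ on the closed set $\{c^n(\cdot,U)\ge s\}$. Markov's inequality and \eqref{eq:dual} bound the measure of this set by $e^{-s}e^{s/2}$.

\emph{Proof of \textup{(b)}.} If $\psi(r)=0$ there is nothing to prove. Otherwise $r>0$, and $\psi(r-\varepsilon)>0$ for small $\varepsilon\in(0,r)$ by continuity. Let $U=\{d_2(\cdot,A)<\varepsilon\}$, an open set containing $A$. If $d_2(x,A)>r$ and $y\in U$, then $d_2(x,y)\ge d_2(x,A)-d_2(y,A)>r-\varepsilon$, so $\sum_i\psi(|x_i-y_i|)\ge\psi(d_2(x,y))\ge\psi(r-\varepsilon)$ by \eqref{eq:adm}. Hence $A_r^c\subset\{c^n(\cdot,U)\ge\psi(r-\varepsilon)\}$, and (a) gives $\mu^n(A_r^c)\le e^{-\psi(r-\varepsilon)/2}$. Let $\varepsilon\to0$.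
\end{proof}

Concavity of $v\mapsto\psi(\sqrt v)$ is used only in (b). It says that the cheapest way to cover a Euclidean distance $r$ is to move a single coordinate. For $\psi(u)=u^p$ with $p>2$ this is false: moving each coordinate by $r/\sqrt n$ costs $r^pn^{1-p/2}$, which tends to $0$.

\section{Two consequences of dimension-free concentration}\label{sec:twotests}

The half-space test of the introduction, applied to $\sum_if(x_i)$ in place of $\sum_ix_i$, compares the variance of $f$ with the mean square of its gradient.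

\begin{proposition}\label{prop:toPoincare}
Suppose that $\mu$ satisfies dimension-free concentration with profile $\alpha$, and that $0<\alpha(r)<\frac12$ for some $r>0$. Then $\mu$ satisfies the Poincar\'e inequality with constant $C_P=\big(r/\Phi^{-1}(1-\alpha(r))\big)^2$.
\end{proposition}

\begin{proof}
Let $f\in\mathcal{C}$, let $M$ bound the operator norm of its Hessian, and let $\sigma^2=\operatorname{Var}_\mu(f)$, which we may assume positive. Put $F_n(x)=n^{-1/2}\sum_{i=1}^n\big(f(x_i)-\int f\,d\mu\big)$, let $m_n$ be a median of $F_n$ under $\mu^n$, and let $A=\{F_n\le m_n\}$. This set is closed and $\mu^n(A)\ge\frac12$. For $x\in A_r$ pick $y\in A$ with $d_2(x,y)\le r$. We expand at $x_i$, so that the resulting bound depends on $x$ alone: by Taylor's formula,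
\[
f(x_i)-f(y_i)\le|\nabla f(x_i)|\,|x_i-y_i|+\tfrac M2|x_i-y_i|^2 .
\]
Summing over $i$, dividing by $\sqrt n$ and using the Cauchy--Schwarz inequality, we get
\[
F_n(x)\le W_n(x):=m_n+r\Big(\frac1n\sum_{i=1}^n|\nabla f(x_i)|^2\Big)^{1/2}+\frac{Mr^2}{2\sqrt n}\qquad(x\in A_r).
\]
Thus $\mu^n(F_n-W_n\le0)\ge1-\alpha(r)$ for all $n$. By the central limit theorem $F_n$ converges in law to $N(0,\sigma^2)$. For $\eta>0$, both $\mu^n(F_n\le-\eta)$ and $\mu^n(F_n\ge\eta)$ tend to $\Phi(-\eta/\sigma)<\frac12$, so $|m_n|<\eta$ for large $n$; that is, $m_n\to0$. By the law of large numbers $W_n$ converges in probability to the constant $w=r\|\nabla f\|_{L^2(\mu)}$. By Slutsky's lemma $F_n-W_n$ converges in law to $N(-w,\sigma^2)$, and so $\Phi(w/\sigma)\ge1-\alpha(r)$. This reads $\sigma\,\Phi^{-1}(1-\alpha(r))\le r\|\nabla f\|_{L^2(\mu)}$, and $\Phi^{-1}(1-\alpha(r))>0$ because $\alpha(r)<\frac12$.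
\end{proof}

Definition~\ref{def:conc} with $n=1$ says nothing about a set $A$ with $\mu(A^c)<\alpha(r)$. The freedom in $n$ repairs this. If $\mu(A^c)=\delta$ is small and $n\approx1/\delta$, then the product set $A^n$ has measure of order $\frac12$, and the probability that some coordinate falls outside $A_r$ is about $n\mu(A_r^c)\approx\mu(A_r^c)/\mu(A^c)$.

\begin{proposition}\label{prop:localize}
If $\mu$ satisfies dimension-free concentration with profile $\alpha$, then it satisfies relative concentration with profile $8\alpha$.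
\end{proposition}

\begin{proof}
Let $A\subset\mathbb{R}^d$ be Borel with $\delta=\mu(A^c)\le\frac12$, let $r\ge0$ and $\varepsilon=\mu(A_r^c)$. Since $A\subset A_r$, $\varepsilon\le\delta$; this settles the cases $\delta=0$ and $\alpha(r)>\frac12$. Assume $\delta>0$ and $\alpha(r)\le\frac12$, and let $n\ge1$ be the largest integer with $(1-\delta)^n\ge\frac12$. The function $t\mapsto-\log(1-t)$ is convex and lies below its chord on $[0,\frac12]$:
\begin{equation}\label{eq:chord}
-\log(1-t)\le(2\log2)\,t,\qquad0\le t\le\tfrac12 .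
\end{equation}
From $(1-\delta)^{n+1}<\frac12$ and \eqref{eq:chord} we get $(n+1)\,2\delta\log2>\log2$, so $n\ge\frac{n+1}2>\frac1{4\delta}$. We have $\mu^n(A^n)\ge\frac12$, and $(A^n)_r\subset(A_r)^n$ because $d_2(x,A^n)^2=\sum_i\operatorname{dist}(x_i,A)^2$. Hence $(1-\varepsilon)^n\ge1-\alpha(r)$. By \eqref{eq:chord} again, $n\varepsilon\le-n\log(1-\varepsilon)\le-\log(1-\alpha(r))\le2\alpha(r)$, and so $\varepsilon\le2\alpha(r)/n\le8\alpha(r)\delta$.
\end{proof}

\begin{remark}
Concentration for $n=1$ alone does not give \eqref{eq:rel}. Let $\mu=c\sum_{j\ge0}e^{-4^j}\delta_{2^j}$ on $\mathbb{R}$, with $c\le e$ the normalizing constant. The atom at $1$ has mass greater than $\frac12$, so every $A$ with $\mu(A)\ge\frac12$ contains it, and $\mu(A_r^c)\le\mu((1+r,\infty))\le2ce^{-(1+r)^2}\le2e^{-r^2}$. But $A=\{2^i:i<j\}$ has $\mu(A_r^c)=\mu(A^c)>0$ for $r<2^{j-1}$, so any $\gamma$ satisfying \eqref{eq:rel} has $\gamma\ge1$ everywhere.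
\end{remark}

\section{Two consequences of the Poincar\'e inequality}\label{sec:poincare}

\subsection{Quadratic transport of densities in $L^2(\mu)$}

\begin{proposition}\label{prop:chi2}
Suppose that $\mu$ satisfies the Poincar\'e inequality with constant $C_P$. Let $h$ be a probability density with respect to $\mu$ with $V=\int(h-1)^2\,d\mu<\infty$. Then $W_2^2(h\mu,\mu)\le4C_PV$.
\end{proposition}

We use Kantorovich duality \cite[Theorem~1.3]{Villani}: for Borel probability measures $\nu,\mu$ on Polish spaces and a nonnegative lower semicontinuous cost $c$, the infimum of $\mathbb{E}\,c(X,Y)$ over couplings of $(\nu,\mu)$ equals the supremum of $\int f_1\,d\nu-\int f\,d\mu$ over bounded continuous $f_1,f$ with $f_1(x)-f(y)\le c(x,y)$. For bounded continuous $f$ on $\mathbb{R}^d$ and $t>0$ let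
\[
u(t,x)=\inf_{y\in\mathbb{R}^d}\Big\{f(y)+\frac{|x-y|^2}{2t}\Big\}.
\]
With $c(x,y)=\frac12|x-y|^2$ the constraint reads $f_1\le u(1,\cdot)$. So it suffices to prove
\begin{equation}\label{eq:goalchi}
\int u(1,\cdot)\,h\,d\mu\le\int f\,d\mu+2C_PV .
\end{equation}
The idea is to interpolate between the two sides, following $\int u(t,\cdot)h_t\,d\mu$ while the density $h_t$ moves from $1$ to $h$. The decrease of $u$ in time provides a negative term, quadratic in the spatial gradient of $u$; the change of $h_t$ produces a term that the Poincar\'e inequality bounds linearly in the same gradient. If $u(t,\cdot)$ is differentiable at $x$ and $y$ is a minimizer, then $\nabla u(t,x)=(x-y)/t$, because $x'\mapsto u(t,x')-f(y)-|x'-y|^2/2t$ is maximal at $x$. Since differentiability $\mu$-almost everywhere is not available, we use the distance to the farthest minimizer, divided by $t$, in place of the gradient.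

\begin{proof}[Proof of Proposition~\ref{prop:chi2}]
Fix $f$ and let $S=\sup f-\inf f$. We have $\inf f\le u\le f$.

\emph{Minimizers.} The function $y\mapsto f(y)+|x-y|^2/2t$ is continuous and tends to infinity, so its set of minimizers $\mathcal{M}(t,x)$ is nonempty and compact. Put $\rho(t,x)=\max_{y\in\mathcal{M}(t,x)}|x-y|$. Comparing a minimizer with $y=x$ gives $\rho(t,x)\le\sqrt{2tS}$. The function $\rho(t,\cdot)$ is usc. Indeed, let $x_j\to x$ with $\rho(t,x_j)$ convergent, and let $y_j\in\mathcal{M}(t,x_j)$ be farthest minimizers. Along a subsequence $y_j\to y$. Passing to the limit in $f(y_j)+|x_j-y_j|^2/2t\le f(z)+|x_j-z|^2/2t$ shows that $y\in\mathcal{M}(t,x)$, so $\lim_j\rho(t,x_j)=|x-y|\le\rho(t,x)$.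

\emph{Variation in time.} Let $0<s<t$. Using a farthest $y\in\mathcal{M}(s,x)$ as a competitor for $u(t,x)$ gives
\begin{equation}\label{eq:time}
u(t,x)-u(s,x)\le\frac{|x-y|^2}2\Big(\frac1t-\frac1s\Big)=-\frac{t-s}{2st}\,\rho(s,x)^2 .
\end{equation}
Using $y\in\mathcal{M}(t,x)$ as a competitor for $u(s,x)$ gives $u(s,x)-u(t,x)\le\frac12\rho(t,x)^2\big(\frac1s-\frac1t\big)\le S\frac{t-s}s$. So for each $t_0>0$, $u(\cdot,x)$ is Lipschitz on $[t_0,1]$, uniformly in $x$.

\emph{Variation in space.} Using $y\in\mathcal{M}(t,x')$ as a competitor for $u(t,x)$ gives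
\[
u(t,x)-u(t,x')\le\frac{|x-y|^2-|x'-y|^2}{2t}\le\frac{|x-x'|\,\rho(t,x')}t+\frac{|x-x'|^2}{2t}.
\]
If $x,x'$ lie in a ball $B$, cut the segment between them into $N$ equal pieces and add these bounds: $u(t,x)-u(t,x')\le|x-x'|\sup_B\rho(t,\cdot)/t+|x-x'|^2/(2tN)$. Letting $N\to\infty$ and exchanging $x$ and $x'$, we see that Lemma~\ref{lem:lip} applies with $g=\rho(t,\cdot)/t$:
\begin{equation}\label{eq:space}
\operatorname{Var}_\mu(u(t,\cdot))\le C_PI_t,\qquad I_t=\int\frac{\rho(t,x)^2}{t^2}\,d\mu(x).
\end{equation}

\emph{Interpolation.} Let $\beta(t)=1-(1-t)^2$, $h_t=1+\beta(t)(h-1)$ and $G(t)=\int u(t,\cdot)h_t\,d\mu$ for $0<t\le1$. Each $h_t$ is a probability density, $h_1=h$, and $h_t\ge1-\beta(t)=(1-t)^2$. For $0<t<t+\delta\le1$,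
\[
G(t+\delta)-G(t)=\int\big(u(t+\delta,\cdot)-u(t,\cdot)\big)h_{t+\delta}\,d\mu+\big(\beta(t+\delta)-\beta(t)\big)\int u(t,\cdot)(h-1)\,d\mu .
\]
Since $u$ is bounded and uniformly Lipschitz in time, $G$ is Lipschitz on $[t_0,1]$; hence it is differentiable almost everywhere and is the integral of its derivative. By \eqref{eq:time}, the first term on the right is at most $-\frac{\delta t}{2(t+\delta)}(1-t-\delta)^2I_t$. Since $\int(h-1)\,d\mu=0$, we may subtract the mean of $u(t,\cdot)$ in the last integral, and the Cauchy--Schwarz inequality with \eqref{eq:space} bounds it by $\sqrt{C_PI_tV}$. Dividing by $\delta$ and letting $\delta\to0$, we get for almost every $t$, with $w=(1-t)\sqrt{I_t}$,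
\[
G'(t)\le-\tfrac12w^2+2w\sqrt{C_PV}\le2C_PV .
\]
Hence $G(1)\le G(t_0)+2C_PV\le\int f\,h_{t_0}\,d\mu+2C_PV$. As $t_0\to0$, $\int fh_{t_0}\,d\mu\to\int f\,d\mu$, which proves \eqref{eq:goalchi}.
\end{proof}

For a general increasing $\beta$ with $\beta(0)=0$ and $\beta(1)=1$, the same computation gives $G'\le\frac{\beta'^2}{2(1-\beta)}C_PV$. The linear choice $\beta(t)=t$ makes this bound nonintegrable at $t=1$, where the lower bound on $h_t$ degenerates. Since $\frac{\beta'^2}{1-\beta}=4\big((\sqrt{1-\beta})'\big)^2$, the Cauchy--Schwarz inequality shows that the best choice makes $\sqrt{1-\beta}$ affine.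

\subsection{Relative exponential concentration}

The next proposition is needed only for Theorem~\ref{thm:range}.

\begin{proposition}\label{prop:exp}
If $\mu$ satisfies the Poincar\'e inequality with constant $C_P>0$, then it satisfies relative concentration with profile $2\cdot2^{-r/\tau}$, where $\tau=2\sqrt{2C_P}$.
\end{proposition}

\begin{proof}
Let $A$ be Borel with $\mu(A)\ge\frac12$. Write $\ell=\operatorname{dist}(\cdot,A)$, $F(r)=\mu(\ell>r)=\mu(A_r^c)$ and $t=\sqrt{2C_P}$. For $r'>0$ let $f=\min([\ell-r']_+,t)$, a bounded $1$-Lipschitz function, and let $E$ be the closed set $\{r'\le\ell\le r'+t\}$. A ball that does not meet $E$ is connected, so $\ell<r'$ on all of it or $\ell>r'+t$ on all of it, and $f$ is constant there. Hence Lemma~\ref{lem:lip} applies with $g=\mathbf{1}_E$ and gives $\operatorname{Var}_\mu(f)\le C_P\,\mu(E)$. Since $f=0$ on $A$, we have $\mu(f>0)\le\frac12$, so $(\int f\,d\mu)^2\le\frac12\int f^2\,d\mu$ by the Cauchy--Schwarz inequality, and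
\[
\operatorname{Var}_\mu(f)\ge\tfrac12\int f^2\,d\mu\ge\tfrac12t^2F(r'+t)=C_PF(r'+t).
\]
Therefore $F(r'+t)\le\mu(E)=\mu(\ell\ge r')-F(r'+t)$, that is, $F(r'+t)\le\frac12\mu(\ell\ge r')$. For $r\ge0$ take $r'=r+t$; since $\mu(\ell\ge r+t)\le F(r)$, we get $F(r+\tau)\le\frac12F(r)$. As $F(0)\le\mu(A^c)$ and $F$ is nonincreasing, $F(r)\le2^{-j}\mu(A^c)\le2\cdot2^{-r/\tau}\mu(A^c)$ for $j\tau\le r<(j+1)\tau$.
\end{proof}

\section{Flattening the density}\label{sec:flatten}

Proposition~\ref{prop:chi2} bounds a transport cost by $\int(h-1)^2\,d\mu$, which is comparable to the entropy $\int\varphi(h)\,d\mu$ when $h$ is bounded, and may be much larger otherwise. In this section we move the part of $\nu$ where $h$ is large onto a measure of bounded density.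

\subsection{A matching lemma}

When can a finite measure $\eta$ be moved, each point by at most $r$, onto a measure dominated by $\lambda\mu$? If $\pi$ is such a plan, the mass leaving a closed set $F$ lands in $F_r$, so $\eta(F)=\pi(F\times F_r)\le\lambda\mu(F_r)$. This condition is also sufficient, up to a factor $2$ in the distance, by a matching argument of Hall (or Strassen) type.

\begin{lemma}\label{lem:match}
Let $\eta$ be a finite Borel measure on $\mathbb{R}^d$ and let $\lambda,r>0$. Suppose that $\eta(F)\le\lambda\,\mu(F_r)$ for every nonempty closed $F\subset\mathbb{R}^d$. Then there is a measure $\pi$ on $\mathbb{R}^d\times\mathbb{R}^d$ with first marginal $\eta$, second marginal $g\mu$ with $0\le g\le\lambda$, and $|x-y|\le2r$ for $\pi$-almost every $(x,y)$.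
\end{lemma}

We discretize and use the max-flow min-cut theorem. Consider a finite directed graph with a source, a sink, and edge capacities in $[0,\infty]$. A \emph{flow} assigns to each edge a nonnegative number at most its capacity, with inflow equal to outflow at each vertex other than the source and the sink; its \emph{value} is the net outflow of the source. A \emph{cut} is a set of vertices containing the source and not the sink; its \emph{capacity} is the total capacity of the edges leaving it. If some cut has finite capacity, then there is a flow whose value is the least capacity of a cut.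

\begin{proof}
\emph{Discretization.} Partition $\mathbb{R}^d$ into the half-open cubes $\Delta_i$, $i\ge1$, of a cubic grid of side $r/(2\sqrt d)$, so that each cube has diameter $r/2$. Put $s_i=\eta(\Delta_i)$ (the supply), $c_j=\lambda\mu(\Delta_j)$ (the capacity) and
\[
N(i)=\{j:\ \Delta_j\cap(\overline{\Delta_i})_r\ne\emptyset\}.
\]
If $j\in N(i)$, there are $x'\in\overline{\Delta_i}$ and $y'\in\Delta_j$ with $|x'-y'|\le r$, so that
\begin{equation}\label{eq:2r}
|x-y|\le\tfrac r2+r+\tfrac r2=2r\qquad\text{for all }x\in\Delta_i,\ y\in\Delta_j .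
\end{equation}
In particular each set $N(i)$ and each set $\{i:j\in N(i)\}$ is finite. For a finite nonempty set $I$ of indices, $F=\bigcup_{i\in I}\overline{\Delta_i}$ is closed, and $F_r=\bigcup_{i\in I}(\overline{\Delta_i})_r\subset\bigcup_{j\in N(I)}\Delta_j$, where $N(I)=\bigcup_{i\in I}N(i)$. The hypothesis gives Hall's condition
\begin{equation}\label{eq:hall}
\sum_{i\in I}s_i\le\eta(F)\le\lambda\mu(F_r)\le\sum_{j\in N(I)}c_j ,
\end{equation}
and the outer inequality also holds for $I=\emptyset$.

\emph{Finite matching.} Fix $m\ge1$ and $I_m=\{1,\dots,m\}$. Consider the network with a left vertex for each $i\in I_m$, a right vertex for each $j\in N(I_m)$, an edge of capacity $s_i$ from the source to each left vertex $i$, an edge of infinite capacity from the left vertex $i$ to the right vertex $j$ for each $j\in N(i)$, and an edge of capacity $c_j$ from each right vertex $j$ to the sink. A cut of finite capacity whose set of left vertices is $I$ must contain the right vertices in $N(I)$, so by \eqref{eq:hall} its capacity is at least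 $\sum_{I_m\setminus I}s_i+\sum_{N(I)}c_j\ge\sum_{I_m}s_i$. The cut reduced to the source has capacity exactly $\sum_{I_m}s_i$. So there is a flow of this value, and it saturates every edge leaving the source. Its values on the middle edges are numbers $f^m_{ij}\ge0$, which we set to zero unless $i\in I_m$ and $j\in N(i)$, with $\sum_jf^m_{ij}=s_i$ for $i\in I_m$ and $\sum_if^m_{ij}\le c_j$ for all $j$.

\emph{Passage to the limit.} Since $0\le f^m_{ij}\le s_i$, a diagonal extraction gives a subsequence along which $f^m_{ij}\to f_{ij}$ for all $i,j$. The $i$th row sum runs over $N(i)$ and the $j$th column sum over $\{i:j\in N(i)\}$; these sets are finite and do not depend on $m$. Hence $\sum_jf_{ij}=s_i$ for all $i$, $\sum_if_{ij}\le c_j$ for all $j$, and $f_{ij}=0$ unless $j\in N(i)$.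

\emph{The plan.} If $f_{ij}>0$, then $s_i>0$ and $\mu(\Delta_j)>0$, so we may define
\[
\pi=\sum_{i,j:\ f_{ij}>0}f_{ij}\ \frac{\eta|_{\Delta_i}}{s_i}\otimes\frac{\mu|_{\Delta_j}}{\mu(\Delta_j)} .
\]
Its first marginal is $\sum_{i:\,s_i>0}\eta|_{\Delta_i}=\eta$. Its second marginal is $g\mu$, where $g=\sum_if_{ij}/\mu(\Delta_j)\le\lambda$ on each $\Delta_j$ with $\mu(\Delta_j)>0$, and $g=0$ elsewhere. It is carried by the sets $\Delta_i\times\Delta_j$ with $j\in N(i)$, on which \eqref{eq:2r} holds.
\end{proof}

\subsection{Moving the levels of the density}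

\begin{proposition}\label{prop:flatten}
Suppose that $\mu$ satisfies relative concentration with a continuous profile $\gamma$, and let $r_k>0$, $k\ge1$, satisfy $\gamma(r_k)\le e^{-2k-1}$. Let $\nu=h\mu$ with $H=H(\nu|\mu)<\infty$, and put $m_k=\nu(e^k<h\le e^{k+1})$. Then there are a probability measure $\nu'=h'\mu$ and a coupling $(X,X')$ of $(\nu,\nu')$ such that
\begin{enumerate}
\item[(a)] $\int(h'-1)^2\,d\mu\le24H$;
\item[(b)] $\sum_{k\ge1}k\,m_k\le eH$;
\item[(c)] $\mathbb{E}\,w(|X-X'|)\le\sum_{k\ge1}m_k\,w(2r_k)$ for every nondecreasing $w:[0,\infty)\to[0,\infty)$ with $w(0)=0$.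
\end{enumerate}
\end{proposition}

\begin{proof}
Take $h$ finite everywhere. The sets $\Omega_k=\{e^k<h\le e^{k+1}\}$, $k\ge1$, partition $\{h>e\}$. Let $\nu_k=\nu|_{\Omega_k}$, a measure of mass $m_k$ with $\nu_k\le e^{k+1}\mu$, and let $\lambda_k=2m_k+e^{-k}$. Then $\sum_k\lambda_k\le2+\frac1{e-1}\le3$.

\emph{Step 1: $\nu_k(F)\le\lambda_k\,\mu(F_{r_k})$ for every nonempty closed $F$.} Each of the two terms in $\lambda_k$ takes care of one case. If $\mu(F_{r_k})\ge\frac12$, then $\nu_k(F)\le m_k\le2m_k\,\mu(F_{r_k})$. If $\mu(F_{r_k})<\frac12$, we apply \eqref{eq:rel} to the complement $A=(F_{r_k})^c$, which has $\mu(A)>\frac12$. Every $y\in A$ is at distance greater than $r_k$ from $F$, so every $x\in F$ has $\operatorname{dist}(x,A)\ge r_k$. Thus $F\subset A_{r'}^c$ for $0\le r'<r_k$, and $\mu(F)\le\gamma(r')\mu(F_{r_k})$. Letting $r'\uparrow r_k$, which is where the continuity of $\gamma$ is used, we obtain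
\[
\nu_k(F)\le e^{k+1}\mu(F)\le e^{k+1}\gamma(r_k)\,\mu(F_{r_k})\le e^{-k}\mu(F_{r_k}).
\]

\emph{Step 2: the coupling.} By Step 1 and Lemma~\ref{lem:match} there are measures $\pi_k$ with first marginal $\nu_k$, second marginal $g_k\mu$ with $0\le g_k\le\lambda_k$, and $|x-y|\le2r_k$ almost everywhere. Put $g=\sum_kg_k\le3$ and $h'=h\mathbf{1}_{\{h\le e\}}+g$. Let $\pi_0$ be the image of $h\mathbf{1}_{\{h\le e\}}\mu$ under $x\mapsto(x,x)$, and let $(X,X')$ have law $\pi_0+\sum_{k\ge1}\pi_k$. The marginals are $\nu$ and $\nu'=h'\mu$; in particular $\int g\,d\mu=\nu(h>e)$. Property (c) holds because $\pi_0$ lives on the diagonal, where $w(0)=0$, and $\pi_k$ has mass $m_k$.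

\emph{Step 3: proof of \textup{(b)}.} Write $H=H_{\le}+H_{>}$, where $H_\le$ and $H_>$ are the integrals of $\varphi(h)$ over $\{h\le e\}$ and $\{h>e\}$; both are nonnegative. For $t>1$,
\[
1-\frac{\varphi(t)}{t\log t}=\frac{1-1/t}{\log t}=\frac1{\log t}\int_0^{\log t}e^{-s}\,ds
\]
is the average of a decreasing function over $[0,\log t]$. It therefore decreases in $t$, and for $t\ge e$ it is at most its value $1-\frac1e$ at $t=e$. Hence $t\log t\le e\varphi(t)$ for $t\ge e$. Since $\log h>k$ on $\Omega_k$,
\begin{equation}\label{eq:levels}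
\nu(h>e)=\sum_km_k\le\sum_kk\,m_k\le\int_{\{h>e\}}h\log h\,d\mu\le eH_> .
\end{equation}

\emph{Step 4: proof of \textup{(a)}.} Write $h'-1=(h-1)\mathbf{1}_{\{h\le e\}}+(g-\mathbf{1}_{\{h>e\}})$. Since $\varphi(1)=\varphi'(1)=0$ and $\varphi''(t)=1/t\ge1/e$ on $(0,e]$, Taylor's formula gives $(t-1)^2\le2e\varphi(t)$ on $[0,e]$, so the square of the first term has integral at most $2eH_\le$. The second term is bounded by $3$ in absolute value, and it is small in $L^1(\mu)$: by $\mu(h>e)\le\nu(h>e)/e$ and \eqref{eq:levels},
\[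
\int|g-\mathbf{1}_{\{h>e\}}|\,d\mu\le\nu(h>e)+\mu(h>e)\le\Big(1+\frac1e\Big)\nu(h>e)\le(e+1)H_> .
\]
So its square has integral at most $3(e+1)H_>$. Using $(a+b)^2\le2a^2+2b^2$ and $2e\le3(e+1)$,
\[
\int(h'-1)^2\,d\mu\le2\big(2eH_\le+3(e+1)H_>\big)\le6(e+1)H\le24H.\qedhere
\]
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

The two moves of Section~\ref{sec:example} now combine into one estimate, from which all transport inequalities of this paper follow.

\begin{proposition}\label{prop:assemble}
Suppose that $\mu$ satisfies the Poincar\'e inequality with constant $C_P$ and relative concentration with a continuous profile $\gamma$. Let $r_k>0$ satisfy $\gamma(r_k)\le e^{-2k-1}$ for $k\ge1$. Let $\psi$ be admissible, and let $D,M>0$ be such that $\psi(u)\le D^2u^2$ for all $u\ge0$ and $\psi(2r_k)\le Mk$ for all $k\ge1$. Then for all $\nu$,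
\[
\mathcal{T}_\psi(\nu,\mu)\le4\big(eM+96D^2C_P\big)H(\nu|\mu).
\]
\end{proposition}

\begin{proof}
We may assume $H=H(\nu|\mu)<\infty$, so that $\nu\ll\mu$. Take $\nu'$ from Proposition~\ref{prop:flatten}. By (c) with $w=\psi$ and by (b), $\mathcal{T}_\psi(\nu,\nu')\le\sum_km_kMk\le eMH$. By Proposition~\ref{prop:chi2} and (a), $\mathcal{T}_\psi(\nu',\mu)\le D^2W_2^2(\nu',\mu)\le D^2\cdot4C_P\cdot24H$. Conclude with Lemma~\ref{lem:triangle}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The cost $\psi(u)=\psi_p(Du)$ is admissible because $p\le2$, and it satisfies $\psi(u)\le D^2u^2$ and $\psi(u)\le D^pu^p$.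

\emph{\textup{(ii)}$\Rightarrow$\textup{(i)}, with constants.} Proposition~\ref{prop:tensor}(b) gives $\mu^n(A_r^c)\le e^{-\psi_p(Dr)/2}$. Let $a=D^p/2$ and $r_0=1/D$. For $r\le r_0$ the profile in (i) equals $1$. For $r\ge r_0$ we have $Dr\ge1$, so $\frac12\psi_p(Dr)=\frac12D^pr^p\ge a(r-r_0)^p$.

\emph{\textup{(i)}$\Rightarrow$\textup{(ii)}, with constants.} Let $\alpha(r)=e^{-a[r-r_0]_+^p}$ and $R=r_0+(6/a)^{1/p}$. Then $\alpha(R)=e^{-6}<1-\Phi(2)$ by \eqref{eq:tail}, so $\Phi^{-1}(1-\alpha(R))>2$, and Proposition~\ref{prop:toPoincare} with $r=R$ gives the Poincar\'e inequality with $C_P=R^2/4$. Proposition~\ref{prop:localize} gives relative concentration with the continuous profile $\gamma=8\alpha$. Take $r_k=r_0+(6k/a)^{1/p}\le Rk^{1/p}$. Then $\gamma(r_k)=8e^{-6k}\le e^{-2k-1}$ because $8e\le e^4\le e^{4k}$. Let $\kappa=\frac1{140}$ and $D=\kappa/R$. Then $\psi(2r_k)\le(2DR)^pk=(2\kappa)^pk$ and $96D^2C_P=24\kappa^2$. By Proposition~\ref{prop:assemble}, $\mathcal{T}_\psi(\nu,\mu)\le4\big(e(2\kappa)^p+24\kappa^2\big)H(\nu|\mu)$. Since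 $1\le p\le2$ and $\kappa\le1$, we have $2^p\le4$ and $\kappa^2\le\kappa^p\le\kappa$, so the constant is at most $\kappa(16e+96)<139.5\,\kappa<1$.

\emph{\textup{(i)}$\Rightarrow$\textup{(iii)}.} We have just obtained the Poincar\'e inequality and the profile $8\alpha$. Let $b=a2^{-p}$ and $K=8e^{b(2r_0)^p}$. For $r\ge2r_0$ we have $r-r_0\ge r/2$, so $8\alpha(r)\le8e^{-br^p}\le Ke^{-br^p}$. For $r\le2r_0$ we have $Ke^{-br^p}\ge8\ge8\alpha(r)$.

\emph{\textup{(iii)}$\Rightarrow$\textup{(ii)}.} Let $\gamma(r)=Ke^{-br^p}$ and define $r_k>0$ by $br_k^p=2k+1+\log K$, so that $\gamma(r_k)=e^{-2k-1}$. Since $\log K\ge0$, $r_k\le Ck^{1/p}$ with $C=((3+\log K)/b)^{1/p}$. For every $D>0$, Proposition~\ref{prop:assemble} with $M=(2DC)^p$ gives $\mathcal{T}_\psi(\nu,\mu)\le4\big(e(2DC)^p+96D^2C_P\big)H(\nu|\mu)$, and the constant is at most $1$ for small $D$.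
\end{proof}

In this proof the bound $p\le2$ is essential, through admissibility of the cost. The bound $p\ge1$ enters only in the numerical value of the constants.

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Both $\theta$ and $\psi$ are admissible.

\emph{\textup{(ii$_\theta$)}$\Rightarrow$\textup{(i$_\theta$)}.} Proposition~\ref{prop:tensor}(b) applied to $b\psi$ gives the profile $e^{-b\psi(r)/2}$. By \eqref{eq:adm}, $\theta(r)\le r^2\theta(1)$ for $r\ge1$; since $\theta$ is unbounded, $\theta(1)>0$. Hence $\psi(r)\ge\min(1,1/\theta(1))\,\theta(r)$ for $r\ge1$. Let $a=\frac b2\min(1,1/\theta(1))$ and $K=e^{a\theta(1)}$. For $r\ge1$ we have $e^{-b\psi(r)/2}\le e^{-a\theta(r)}\le\min(1,Ke^{-a\theta(r)})$. For $r\le1$ we have $\theta(r)\le\theta(1)$, so $\min(1,Ke^{-a\theta(r)})=1$.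

\emph{\textup{(i$_\theta$)}$\Rightarrow$\textup{(iii$_\theta$)}.} The profile is positive, and less than $\frac12$ for large $r$ because $\theta$ is unbounded, so Proposition~\ref{prop:toPoincare} applies. Proposition~\ref{prop:localize} gives relative concentration with profile $8Ke^{-a\theta(r)}$.

\emph{\textup{(iii$_\theta$)}$\Rightarrow$\textup{(ii$_\theta$)}.} Let $\gamma=Ke^{-a\theta}$. Since $\theta$ is continuous and unbounded with $\theta(0)=0$, there are $r_k>0$ with $a\theta(r_k)=2k+1+\log K$, so that $\gamma(r_k)=e^{-2k-1}$ and $\theta(r_k)\le C_1k$ with $C_1=(3+\log K)/a$. By \eqref{eq:adm}, $\psi(2r_k)\le\theta(2r_k)\le4C_1k$. Proposition~\ref{prop:assemble} with $D=1$ and $M=4C_1$ gives (ii$_\theta$) with $1/b=4(4eC_1+96C_P)$.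
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:twolevel}]
By Theorem~\ref{thm:main}, condition (ii) holds with $D=1/(140R)$. Apply Proposition~\ref{prop:tensor}(a) with $\psi(u)=\psi_p(Du)$ and $U_\varepsilon=\{d_2(\cdot,A)<\varepsilon\}$: the set $\{c^n(\cdot,U_\varepsilon)<s\}$ has measure at least $1-e^{-s/2}$. If $x$ belongs to it, then $x=y+z$ with $y\in U_\varepsilon$ and $\sum_i\psi_p(D|z_i|)<s$. Split $z=z'+z''$, where $z'$ keeps the coordinates with $D|z_i|\le1$ and $z''$ those with $D|z_i|>1$. Since $\psi_p(u)=u^2$ for $u\le1$ and $\psi_p(u)=u^p$ for $u\ge1$, we get $D^2\sum_i|z'_i|^2<s$ and $D^p\sum_i|z''_i|^p<s$. Thus $z$ belongs to the compact set $\mathcal{K}=\frac{\sqrt s}DB_2+\frac{s^{1/p}}DB_p$, and $d_2(x,A+\mathcal{K})<\varepsilon$. This shows $\mu^n((A+\mathcal{K})_\varepsilon)\ge1-e^{-s/2}$ for all $\varepsilon>0$. The sum of a closed set and a compact set is closed, so the sets $(A+\mathcal{K})_\varepsilon$ decrease to $A+\mathcal{K}$ as $\varepsilon\downarrow0$.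
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:range}]
\emph{The case $p\in(0,1]$.} The profile is positive and tends to $0$, so concentration implies the Poincar\'e inequality by Proposition~\ref{prop:toPoincare}. Conversely, assume the Poincar\'e inequality. By Proposition~\ref{prop:exp}, condition (iii) of Theorem~\ref{thm:main} holds for the exponent $1$, with $K=2$ and $b=(\log2)/\tau$. So $\mu$ satisfies dimension-free concentration with a profile $e^{-a[r-r_0]_+}$. This profile is at most $e^{-a[r-r_0-1]_+^p}$: for $r\le r_0+1$ the latter equals $1$, and for $r\ge r_0+1$ the number $u=r-r_0\ge1$ satisfies $u\ge u^p\ge(u-1)^p$.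

\emph{The case $p>2$.} Let $\alpha(r)=e^{-a[r-r_0]_+^p}$ and, for $r$ so large that $\alpha(r)<\frac12$, let $t_r=\Phi^{-1}(1-\alpha(r))>0$. By \eqref{eq:tail}, $\alpha(r)=1-\Phi(t_r)>e^{-t_r^2-2}$, so $t_r^2>a(r-r_0)^p-2$, and $r/t_r\to0$ as $r\to\infty$ because $p>2$. Proposition~\ref{prop:toPoincare} gives the Poincar\'e inequality with constants $(r/t_r)^2$ tending to $0$, so $\operatorname{Var}_\mu(f)=0$ for all $f\in\mathcal{C}$. If the support of $\mu$ contained two points, a smooth compactly supported function equal to $1$ near one of them and to $0$ near the other would have positive variance. Hence $\mu$ is a Dirac mass. Conversely, if $\mu=\delta_x$, every set $A$ with $\mu^n(A)\ge\frac12$ contains $(x,\dots,x)$, so $\mu^n(A_r)=1$ for all $r\ge0$.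
\end{proof}

\begin{thebibliography}{9}

\bibitem{TICM}
\emph{Transport inequalities and concentration of measure},
\texttt{https://www.esaim-proc.org/articles/proc/pdf/2015/04/proc145101.pdf}.

\bibitem{Villani}
Villani, \emph{Topics in Optimal Transportation}.

\end{thebibliography}
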